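# Restriction operators on the Bergman space: isospectral domains that are not congruent

## 1. Restriction operators, their spectra, and hyperbolic congruence

Throughout, $D$ is the open unit disk and $dA$ is area measure.

**Definition (Bergman space).** For a domain $G\subset\mathbb C$, $A^2(G)$ is the Hilbert space of analytic functions $f$ on $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$.

*Example.* In $A^2(D)$ the functions $e_n=\sqrt{(n+1)/\pi}\,z^n$, $n\ge0$, form an orthonormal basis. In particular, polynomials are dense in $A^2(D)$.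

**Definition (regular domain).** A subdomain $\Omega$ with $\overline\Omega\subset D$ is regular if $\Omega$ equals the interior of its closure.

*Example.* A Jordan domain whose closure lies in $D$ is regular. The slit disk $\{|z|<\frac12\}\setminus[0,\frac12)$ is not: the interior of its closure is the full disk $\{|z|<\frac12\}$. Regularity removes such ambiguities, since the operator below only sees $\Omega$ up to sets of area zero.

**Definition (restriction operator).** For a regular $\Omega$ let $R:A^2(D)\to A^2(\Omega)$, $Rf=f|_\Omega$. Then $R^*R$ is the positive operator on $A^2(D)$ with quadratic form $\langle R^*Rf,f\rangle=\int_\Omega|f|^2\,dA$.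

In the basis $(e_n)$ the matrix of $R^*R$ is
$$\langle R^*Re_m,e_n\rangle=\frac{\sqrt{(m+1)(n+1)}}{\pi}\int_\Omega z^m\bar z^n\,dA .$$
Since $\sum_{n\ge0}(n+1)|z|^{2n}=(1-|z|^2)^{-2}$, summing the diagonal gives
$$\operatorname{Tr}(R^*R)=\frac1\pi\int_\Omega\frac{dA}{(1-|z|^2)^2}<\infty, \tag{1}$$
so $R^*R$ is trace class, hence compact. It is injective by the identity theorem, so it has infinitely many positive eigenvalues. We list them with multiplicity, **starting from index 1**: $\lambda_1\ge\lambda_2\ge\dots>0$. Two domains are *isospectral* if these lists coincide.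

*Example.* For $\Omega=\{|z|<r\}$ the matrix is diagonal, and $\frac{n+1}{\pi}\int_{|z|<r}|z|^{2n}dA=r^{2n+2}$. So $\lambda_n=r^{2n}$ for $n\ge1$.

**Definition (rigid motions, congruence).** The non-Euclidean rigid motions of $D$ are the maps $z\mapsto\varphi(z)$ and $z\mapsto\varphi(\bar z)$, where $\varphi$ is a conformal automorphism of $D$. These are the isometries of the hyperbolic metric. Domains are *congruent* if a rigid motion carries one onto the other. A *hyperbolic disk* is a metric ball of the hyperbolic metric; each one is congruent to some $\{|z|<r\}$.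

*Example.* The quantity $\int_\Omega(1-|z|^2)^{-2}dA$ in (1) is the non-Euclidean area of $\Omega$, so congruent domains have the same trace.

In fact congruent domains have the same spectrum, by the following observation, which we shall use more than once.

**Conformal invariance.** Let $\chi:G\to G'$ be conformal and onto, $\Omega\subset G$, $\Omega'=\chi(\Omega)$. By change of variables, $f\mapsto(f\circ\chi)\chi'$ is unitary from $A^2(G')$ onto $A^2(G)$ and from $A^2(\Omega')$ onto $A^2(\Omega)$. It commutes with restriction, so the operators $R^*R$ of the pairs $(G,\Omega)$ and $(G',\Omega')$ are unitarily equivalent. Complex conjugation $f\mapsto\overline{f(\bar z)}$ is antiunitary and also commutes with restriction, so it preserves the (real) eigenvalues as well.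

The full matrix of $R^*R$ in the basis $(e_n)$ is known to determine a regular $\Omega$. What if one only keeps the eigenvalues? This is the question of these notes. It comes from the paper "Restriction operators, balayage and doubly orthogonal systems of analytic functions" (https://people.kth.se/~gbjorn/restriction.pdf).

*If two regular domains $\Omega_1,\Omega_2$ have the same nonzero eigenvalues with the same multiplicities, must $\Omega_2=\psi(\Omega_1)$ for some rigid motion $\psi$?*

We shall prove that the answer is **no**, even among Jordan domains with real-analytic boundary. We shall also prove that hyperbolic disks *are* determined by their spectrum.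

## 2. Ellipses by hand, and perturbations of the disk

By conformal invariance we may study pairs $\overline W\subset U$ of Jordan domains in the plane: if $p:D\to U$ is a Riemann map, the pair $(U,W)$ has the same spectrum as $\Omega=p^{-1}(W)$.

**Confocal ellipses.** Fix $0<\rho<1$ and $0<|a|<1$, and let $g(u)=u+a/u$, which is univalent on $|u|>\sqrt{|a|}$. For $r\ge1$ let $G_r$ be the interior of the ellipse $g(\{|u|=r\})$. Take $W=G_1$, $U=G_{1/\rho}$. There are monic polynomials $F_n$ of degree $n$ with
$$F_n\Big(v+\frac av\Big)=v^n+\frac{a^n}{v^n},\qquad F_1=w,\quad F_2=w^2-2a,\quad F_{n+1}=wF_n-aF_{n-1}\ (n\ge2).$$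
Let $f=\sum c_nF_n$ (finite sum). Green's formula $\int_{G_r}|f'|^2dA=\frac1{2i}\oint_{\partial G_r}\bar f\,df$, evaluated with $w=g(re^{i\varphi})$, gives
$$\int_{G_r}|f'|^2dA=\pi\sum_n n|c_n|^2\big(r^{2n}-|a|^{2n}r^{-2n}\big).$$
So the $F_n'$ are orthogonal in $A^2(U)$ and in $A^2(W)$ at once. Their span is all polynomials, which are dense in $A^2(U)$ (Section 5 proves this for the curves of the main construction; the same proof works for these ellipses). Hence the eigenvalues are the quotients
$$\frac{1-|a|^{2n}}{\rho^{-2n}-\rho^{2n}|a|^{2n}}=\rho^{2n}\,\frac{1-|a|^{2n}}{1-\rho^{4n}|a|^{2n}},\qquad n\ge1. \tag{2}$$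
The argument of $a$ does not appear. This gives no counterexample yet, because a rotation absorbs it: for $g(u)=u+\sum a_ku^{1-k}$, the map $e^{i\alpha}g(e^{-i\alpha}u)$ has coefficients $e^{ik\alpha}a_k$. But with two coefficients, say $a_2,a_3\ne0$, one rotation angle cannot absorb two phases: $\arg(a_2^3\bar a_3^2)$ is unchanged by rotation. So if the spectrum ignored phases in general, we would be done.

**Deforming the disk inside $D$.** The direct approach is to perturb $\{|z|<\rho\}$ to $\{re^{i\varphi}:r<\rho(1+\varepsilon h(\varphi))\}$ with $h$ real and smooth, and to compensate changes by an implicit function theorem. The matrix of $R^*R$ is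
$$\frac{\sqrt{(m+1)(n+1)}}{\pi(m+n+2)}\,\rho^{m+n+2}\int_0^{2\pi}(1+\varepsilon h)^{m+n+2}e^{i(m-n)\varphi}\,d\varphi ,$$
which is analytic in small $\varepsilon$ in Hilbert–Schmidt norm. With $\hat h(j)=\frac1{2\pi}\int h e^{-ij\varphi}d\varphi$, the first-order term is $2\varepsilon\sqrt{(m+1)(n+1)}\,\rho^{m+n+2}\hat h(n-m)$. The first-order change of the simple eigenvalue $\rho^{2n+2}$ is the diagonal entry $2\varepsilon(n+1)\rho^{2n+2}\hat h(0)$. So only the mean of $h$ is visible: the derivative of the spectrum at the disk has rank one, and an implicit function theorem at the disk is not available.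

At second order (take $\hat h(0)=0$) the coefficient of $\varepsilon^2$ is
$$(n+1)(2n+1)\rho^{2n+2}\sum_j|\hat h(j)|^2+4(n+1)\sum_{m\ne n}\frac{(m+1)\rho^{2m+2n+4}|\hat h(n-m)|^2}{\rho^{2n+2}-\rho^{2m+2}} .$$
Only the moduli $|\hat h(j)|$ enter. This is encouraging, but it stops here for two reasons. First, the expansion is for fixed $n$. Bounds such as Weyl's inequality $|\lambda_n(A)-\lambda_n(B)|\le\|A-B\|$ control *absolute* errors, while $\lambda_n\approx\rho^{2n}$: for any fixed $\varepsilon$, an error $O(\varepsilon^3)$ swamps $\lambda_n$ when $n$ is large. We need all eigenvalues exactly, so we need *relative* precision, uniform in $n$. Second, phases do enter at higher order, so moduli must be re-adjusted when phases change, infinitely many at a time.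

The way past both obstacles is the following. Use the coordinates of the ellipse computation, where the quadratic forms of $(U,W)$ are $D_\rho(I-K^*K)D_\rho$ and $I-D_\rho K^*D_\rho^2KD_\rho$ with $D_\rho=\operatorname{diag}(\rho^n)$. The geometric decay of the eigenvalues is factored out by $D_\rho$, so relative errors become accessible. The leading term of the relative shift of $\lambda_n$ turns out to be $n\sum_{k>n}(k-n)(1-\rho^{2k})|a_k|^2$. Taking *second differences* in $n$ isolates each $|a_k|^2$. Hence for *any* prescribed phases one can solve for the moduli by a fixed point argument.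

## 3. The family $\Omega(x,\theta)$ and the three theorems

Fix $q,\rho\in(0,1)$; $\mathbb N=\{1,2,\dots\}$. The letter $C$ denotes constants depending only on $q,\rho$, possibly different at each occurrence. Put
$$\omega_k=q^kk^{-3}\ (k\ge2),\qquad X=\prod_{k\ge2}[\tfrac12,\tfrac32],\qquad\mathbb T^\infty=(\mathbb R/2\pi\mathbb Z)^{\{2,3,\dots\}},$$
with product topologies. For $0<\varepsilon\le\frac1{64}$, $x\in X$, $\theta\in\mathbb T^\infty$ let
$$a_k=\varepsilon\,\omega_k\sqrt{x_k}\,e^{i\theta_k},\qquad g(u)=u+\sum_{k\ge2}a_ku^{1-k}\quad(|u|>q). \tag{3}$$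
So $x$ carries the moduli and $\theta$ the phases; note $|a_k|\le2\varepsilon\omega_k$. Section 4 shows that $g$ is univalent on $|u|>q$, with a simple pole at $\infty$. For $r\ge1$ let $G_r$ be the interior of the analytic Jordan curve $g(\{|u|=r\})$.

We have $G_r=\mathbb C\setminus g(\{|u|\ge r\})$. Indeed $g(\{|u|>r\}\cup\{\infty\})$ is open, connected, contains $\infty$, and its boundary lies on the curve. So it is the outer component of the complement of the curve.

Put $W=G_1$, $U=G_{1/\rho}$. Then $\overline W=\mathbb C\setminus g(\{|u|>1\})\subset U$. On $|u|=1$ we have $|g(u)-u|\le2\varepsilon\sum_k\omega_k<1$, so the curve $g(\{|u|=1\})$ has winding number $1$ about $0$, and $0\in W$. Let $p:D\to U$ be the Riemann map with $p(0)=0$, $p'(0)>0$, and define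
$$\Omega(x,\theta)=p^{-1}(W).$$
Since $p^{-1}\circ g$ is univalent on $q<|u|<1/\rho$, this is a Jordan domain bounded by the analytic curve $p^{-1}(g(\{|u|=1\}))$. It is relatively compact in $D$ and regular.

**Theorem A.** For all sufficiently small $\varepsilon>0$ and every $\theta\in\mathbb T^\infty$ there is $x\in X$ such that the eigenvalues of $R^*R$ for $\Omega(x,\theta)$ are exactly
$$\lambda_n=\rho^{2n}\Big(1-n\sum_{k>n}(k-n)(1-\rho^{2k})\,\varepsilon^2\omega_k^2\Big),\qquad n\ge1, \tag{4}$$
all simple and independent of $\theta$. If $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are congruent, then $x=\tilde x$ and, for some real $\alpha$ and one fixed sign, $\tilde\theta_k\equiv\pm\theta_k+k\alpha\pmod{2\pi}$ for all $k\ge2$. Consequently, with $\theta^{(t)}=(t,0,0,\dots)$ and a corresponding $x^{(t)}$, the domains $\Omega(x^{(t)},\theta^{(t)})$, $t\in[0,\pi]$, are isospectral and pairwise non-congruent.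

**Theorem B.** For all sufficiently small $\varepsilon$: for every $(x^0,\theta^0)$ with $x^0_k\in[\frac34,\frac54]$ for all $k$, and every $\theta$, there is exactly one $x=x(\theta)\in X$ such that $\Omega(x,\theta)$ is isospectral to $\Omega(x^0,\theta^0)$. The point $x(\theta)$ and the (parametrized) boundary curve of $\Omega(x(\theta),\theta)$ depend continuously on $\theta$. Moreover $\Omega(x,\theta)$ and $\Omega(\tilde x,\tilde\theta)$ are congruent iff $x=\tilde x$ and $\tilde\theta_k\equiv\pm\theta_k+k\alpha$ for all $k$, for some $\alpha$ and one sign. In particular, no $\Omega(x^0,\theta^0)$ as above is determined by its spectrum up to congruence.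

**Theorem C.** For every regular $\Omega$ with $\overline\Omega\subset D$, $\lambda_1\le\dfrac{\operatorname{Tr}R^*R}{1+\operatorname{Tr}R^*R}$, with equality iff $\Omega$ is a hyperbolic disk. Hence a domain isospectral to a hyperbolic disk is congruent to it.

Theorem A alone answers the question.

## 4. Grunsky coefficients and Faber polynomials

**Step 1. Univalence of $g$.** We compute the difference quotient of $g$. Put $s=1/u$, $t=1/v$. For $j\ge1$,
$$\frac{s^j-t^j}{1/s-1/t}=st\,\frac{s^j-t^j}{t-s}=-\sum_{n+k=j+1,\ n,k\ge1}s^nt^k ,$$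
and therefore
$$\frac{g(u)-g(v)}{u-v}=1-B(s,t),\qquad B(s,t)=\sum_{n,k\ge1}a_{n+k}s^nt^k. \tag{5}$$
For $|s|,|t|\le1/q$ we have $|B|\le2\varepsilon\sum_{n,k\ge1}(n+k)^{-3}=2\varepsilon\sum_{j\ge2}(j-1)j^{-3}\le2\varepsilon\sum_{j\ge2}j^{-2}<1$. So $1-B\ne0$, $g$ is univalent on $|u|>q$, and $g'(u)=1-B(s,s)\ne0$.

**Definition (Grunsky coefficients).** The numbers $b_{nk}=b_{kn}$ are defined by
$$\sum_{n,k\ge1}b_{nk}s^nt^k=-\log(1-B(s,t))=\sum_{l\ge1}\frac{B^l}{l}. \tag{6}$$

*Example.* If only $a_2=a$ is nonzero (the ellipse), $B=ast$ and $b_{nn}=a^n/n$, $b_{nk}=0$ for $n\ne k$. In general $b_{11}=a_2$, $b_{12}=a_3$, and $b_{22}=a_4+\frac12a_2^2$. Here one sees phases at work: $|b_{22}|$ depends on $\theta_4-2\theta_2$, but only through a term smaller by a factor of order $\varepsilon$.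

Since $B^l$ contains only monomials with $n,k\ge l$, each $b_{nk}$ is a polynomial in finitely many $a_j$.

**Step 2. The bounds $b_{nk}\approx a_{n+k}$.** We show that the nonlinear part of $b_{nk}$ is a factor $\varepsilon$ smaller than $\varepsilon\omega_{n+k}$. This is where the power $k^{-3}$ in $\omega_k$ is used. If $j_1+j_2=n+k$, then $\max(j_1,j_2)\ge(n+k)/2$, so $(j_1j_2)^{-3}\le8(n+k)^{-3}(j_1^{-3}+j_2^{-3})$. Since $\sum_{n_1,k_1\ge1}(n_1+k_1)^{-3}=\sum_{j\ge2}(j-1)j^{-3}<1$,
$$\sum_{\substack{n_1+n_2=n,\ k_1+k_2=k\\ \text{all}\ge1}}\omega_{n_1+k_1}\omega_{n_2+k_2}\le16\,\omega_{n+k}. \tag{7}$$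
The coefficients of $B$ are at most $2\varepsilon\omega_{n+k}$ in modulus. By induction with (7), those of $B^l$ are at most $(2\varepsilon)^l16^{l-1}\omega_{n+k}$. Since $32\varepsilon\le\frac12$, we may sum geometric series over $l\ge2$ and over $l\ge1$:
$$|b_{nk}-a_{n+k}|\le128\,\varepsilon^2\omega_{n+k},\qquad|b_{nk}|\le4\varepsilon\,\omega_{n+k}. \tag{8}$$

**Step 3. The Grunsky matrix.** We record the size of the matrix that will drive everything. Let $K$ be the matrix $K_{kn}=\sqrt{kn}\,b_{nk}$ on $\ell^2(\mathbb N)$, with standard basis now also denoted $e_n$. By (8) and $(n+k)^{-6}\le n^{-6}$,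
$$\|Ke_n\|^2=\sum_kkn|b_{nk}|^2\le16\varepsilon^2\,n\,q^{2n}n^{-6}\sum_kkq^{2k}\le C\varepsilon^2\,n\,q^{2n}n^{-6}, \tag{9}$$
and summing over $n$,
$$\kappa:=\|K\|\le\|K\|_{HS}\le C\varepsilon . \tag{10}$$

**Step 4. Faber polynomials.** We construct the polynomials that replace the $F_n$ of the ellipse. For $|u|$ large, $\frac{g(u)-w}{u}=1-\frac wu+\sum_ka_ku^{-k}$ is close to $1$. Define $F_n$ by
$$\log\frac{g(u)-w}u=-\sum_{n\ge1}\frac{F_n(w)}n\,u^{-n}.$$
Expanding the logarithm shows that $F_n$ is a polynomial in $w$, monic of degree $n$. Now put $w=g(v)$ with $q<|v|<\infty$. By (5), $\frac{g(u)-g(v)}u=\big(1-\frac vu\big)(1-B)$. Both sides equal $1$ at $u=\infty$, so for $|u|$ large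
$$\log\frac{g(u)-g(v)}u=-\sum_{n\ge1}\frac{v^n}{n}u^{-n}-\sum_{n,k\ge1}b_{nk}u^{-n}v^{-k}.$$
Comparing coefficients of $u^{-n}$,
$$F_n(g(v))=v^n+n\sum_{k\ge1}b_{nk}v^{-k}\qquad(q<|v|<\infty), \tag{11}$$
where the series converges for $|v|>q$ by (8).

## 5. From the pair $(U,W)$ to a matrix pencil

Let $D_\rho=\operatorname{diag}(\rho^n)_{n\ge1}$ and
$$M=D_\rho(I-K^*K)D_\rho,\qquad N=I-D_\rho K^*D_\rho^2KD_\rho. \tag{12}$$

**Step 1. Polynomials are dense in $A^2(U)$.** This will make the Faber polynomials complete. We first extend $p^{-1}$ across $\partial U$. On $1<|u|<1/\rho$ consider $h=p^{-1}\circ g$. It has no zeros, because $p^{-1}$ vanishes only at $0\in W$ while $g(u)\notin\overline W$. As $|u|\to1/\rho$, $g(u)$ leaves every compact subset of $U$, so $|h(u)|\to1$. By the Schwarz reflection principle, $h$ extends analytically to $1<|u|<1/\rho^2$, with $h(u)=1/\overline{h(1/(\rho^2\bar u))}$ beyond the circle. Hence $h\circ g^{-1}$ extends $p^{-1}$ analytically to $G_{1/\rho^2}\supset\overline U$.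

Let $F\in A^2(U)$. Then $(F\circ p)p'\in A^2(D)$ is a limit in $A^2(D)$ of polynomials $P_j$. Applying the inverse unitary map, $(P_j\circ p^{-1})(p^{-1})'\to F$ in $A^2(U)$. These approximants are analytic on $G_{1/\rho^2}\supset\overline U$, and $\mathbb C\setminus\overline U=g(\{|u|>1/\rho\})$ is connected. By Runge's theorem they are uniform limits of polynomials on $\overline U$. This proves density.

**Lemma 1.** If $\kappa<1$, then $R^*R$ for $\Omega=\Omega(x,\theta)$ is unitarily equivalent to $N^{-1/2}MN^{-1/2}$ on $\ell^2(\mathbb N)$.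

**Step 2. Proof of Lemma 1.** We compute both norms of a combination of Faber polynomials. By conformal invariance, consider $R:A^2(U)\to A^2(W)$. For a finitely supported sequence $\xi$ put
$$y=D_\rho\xi,\qquad c_n=\frac{y_n}{\sqrt n},\qquad f=\sum_nc_nF_n,\qquad V\xi=\pi^{-1/2}f' .$$
By (11), $f\circ g(u)=\sum_{n\ge1}c_nu^n+\sum_{k\ge1}c_{-k}u^{-k}$, where $c_{-k}=\sum_nn\,b_{nk}c_n$, so
$$\sqrt k\,c_{-k}=\sum_n\sqrt{kn}\,b_{nk}\,y_n=(Ky)_k .$$
By Green's formula with $w=g(re^{i\varphi})$, $r\ge1$,
$$\int_{G_r}|f'|^2dA=\frac1{2i}\oint_{\partial G_r}\bar f\,df=\pi\sum_{j\ne0}j\,|c_j|^2r^{2j}.$$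
For $r=1/\rho$ we use $n|c_n|^2\rho^{-2n}=|\xi_n|^2$, and for $r=1$ we use $n|c_n|^2=|y_n|^2$:
$$\|V\xi\|^2_{A^2(U)}=\|\xi\|^2-\|D_\rho KD_\rho\xi\|^2=\langle N\xi,\xi\rangle,$$
$$\|RV\xi\|^2_{A^2(W)}=\|D_\rho\xi\|^2-\|KD_\rho\xi\|^2=\langle M\xi,\xi\rangle .$$
Since $\|D_\rho KD_\rho\|\le\kappa<1$, $V$ extends to a bounded and bounded-below operator on $\ell^2(\mathbb N)$. Its range is closed and contains the span of the $F_n'$, $n\ge1$. As $F_n'$ has degree $n-1$, this span is all polynomials, and by Step 1 $V$ is onto. Polarization gives $V^*V=N$ and $V^*R^*RV=M$. So $VN^{-1/2}$ is isometric and onto, i.e. unitary, and it conjugates $R^*R$ to $N^{-1/2}MN^{-1/2}$. $\square$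

*Check on the ellipse.* There $K=\operatorname{diag}(a^n)$, so $M=\operatorname{diag}\big(\rho^{2n}(1-|a|^{2n})\big)$, $N=\operatorname{diag}\big(1-\rho^{4n}|a|^{2n}\big)$, which reproduces (2).

## 6. Eigenvalues with relative precision

Let $\tau^2=(1-\rho^2)/2$. From now on $\varepsilon$ is so small that $\kappa^2\le\tau^2/2$; this is possible by (10), and it implies $\kappa^2<\frac14$.

**Lemma 2.** Write $\lambda_n=\rho^{2n}(1-\delta_n)$ for the eigenvalues of $N^{-1/2}MN^{-1/2}$. Then $|\delta_n|\le2\kappa^2$, all $\lambda_n$ are simple, and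
$$\Big|\delta_n-\sum_{m\ge1}\big(1-\rho^{2(n+m)}\big)|K_{mn}|^2\Big|\le(2+2\tau^{-2})\,\kappa^2\|Ke_n\|^2 .$$

The point is that the error carries the factor $\|Ke_n\|^2$, so it decays in $n$ as fast as the main term does.

**Step 1. Crude bounds.** We locate the eigenvalues up to a factor. We have $(1-\kappa^2)D_\rho^2\le M\le D_\rho^2$ and $(1-\kappa^2)I\le N\le I$. Substituting $\zeta=N^{1/2}\xi$ in the min-max principle,
$$\lambda_n=\max_{\dim L=n}\ \min_{0\ne\xi\in L}\frac{\langle M\xi,\xi\rangle}{\langle N\xi,\xi\rangle},$$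
and hence $\rho^{2n}(1-\kappa^2)\le\lambda_n\le\rho^{2n}/(1-\kappa^2)$. As $\frac1{1-\kappa^2}-1\le2\kappa^2$, we get $|\delta_n|\le2\kappa^2$. Moreover $\lambda_{n+1}/\lambda_n\le\rho^2(1-\kappa^2)^{-2}$ and $(1-\kappa^2)^2\ge1-2\kappa^2\ge1-\tau^2=\frac{1+\rho^2}2>\rho^2$, so $\lambda_{n+1}<\lambda_n$: all eigenvalues are simple.

**Step 2. Relative gaps.** We need that $\lambda_n$ is far from $\rho^{2m}$, $m\ne n$, measured against $\rho^{2m}$. Fix $n$ and write $\lambda=\lambda_n$. For $m>n$,
$$\lambda-\rho^{2m}\ge\rho^{2n}(1-2\kappa^2-\rho^2)\ge\tau^2\rho^{2n},$$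
and for $m<n$, since $\lambda\le\rho^{2m+2}(1+2\kappa^2)$,
$$\rho^{2m}-\lambda\ge\rho^{2m}\big(1-\rho^2(1+2\kappa^2)\big)\ge\rho^{2m}(1-\rho^2-2\kappa^2)\ge\tau^2\rho^{2m}.$$
Hence $z_m:=\rho^{2m}/(\rho^{2m}-\lambda)$ satisfies $|z_m|\le\tau^{-2}$ for $m\ne n$. Put $z_n:=0$, $Z=\operatorname{diag}(z_m)$.

**Step 3. Rescaling the eigenvector equation.** We remove the geometric decay by working with $\eta=D_\rho\xi$. If $v$ is an eigenvector of $N^{-1/2}MN^{-1/2}$ for $\lambda$, then $\xi=N^{-1/2}v\ne0$ satisfies $(M-\lambda N)\xi=0$. By (12),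
$$M-\lambda N=D_\rho^2-\lambda-D_\rho SD_\rho,\qquad S=K^*(I-\lambda D_\rho^2)K .$$
Since $0<\lambda\le\rho^2+2\kappa^2\le\rho^2+\tau^2<1$, we have $0\le I-\lambda D_\rho^2\le I$, so $\|S\|\le\kappa^2$ and $\|Se_n\|\le\kappa\|Ke_n\|$. The $m$-th equation is $(\rho^{2m}-\lambda)\xi_m=\rho^m(S\eta)_m$. Multiplying by $\rho^m$ gives $(\rho^{2m}-\lambda)\eta_m=\rho^{2m}(S\eta)_m$, i.e.
$$\eta_m=z_m(S\eta)_m\ (m\ne n),\qquad\delta_n\eta_n=(S\eta)_n .$$
Thus $(I-ZS)\eta=\eta_ne_n$ with $\|ZS\|\le\kappa^2\tau^{-2}\le\frac12$. As $\eta\ne0$, also $\eta_n\ne0$, and we normalize $\eta_n=1$. Then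
$$\eta=e_n+\zeta,\quad\zeta_n=0,\quad\zeta=(I-ZS)^{-1}ZSe_n,\quad\|\zeta\|\le2\tau^{-2}\kappa\|Ke_n\|. \tag{13}$$

**Step 4. Reading off $\delta_n$.** The $n$-th equation now gives $\delta_n=\langle S\eta,e_n\rangle=\langle Se_n,e_n\rangle+\langle\zeta,Se_n\rangle$, and $|\langle\zeta,Se_n\rangle|\le2\tau^{-2}\kappa^2\|Ke_n\|^2$. Further $\langle Se_n,e_n\rangle=\langle(I-\lambda D_\rho^2)Ke_n,Ke_n\rangle$. Replacing $\lambda$ by $\rho^{2n}$ costs at most $|\lambda-\rho^{2n}|\,\|Ke_n\|^2\le2\kappa^2\|Ke_n\|^2$ and yields $\sum_m(1-\rho^{2(n+m)})|K_{mn}|^2$. $\square$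

## 7. Second differences isolate the moduli

**Step 1. The shifts in terms of $|a_k|^2$.** We insert the Grunsky bounds into Lemma 2. Let
$$s_n=\frac{\delta_n}n,\qquad y_k=(1-\rho^{2k})|a_k|^2 .$$
We claim
$$s_n=\sum_{m\ge1}m\,y_{n+m}+r_n,\qquad|r_n|\le C\varepsilon^3q^{2n}n^{-6},\qquad|s_n|\le C\varepsilon^2q^{2n}n^{-6}\quad(n\ge1). \tag{14}$$
Since $|K_{mn}|^2=mn|b_{mn}|^2$, the sum in Lemma 2 divided by $n$ is $\sum_mm(1-\rho^{2(n+m)})|b_{mn}|^2$. By (8),
$$\big||b_{mn}|^2-|a_{m+n}|^2\big|\le|b_{mn}-a_{m+n}|\big(|b_{mn}|+|a_{m+n}|\big)\le C\varepsilon^3\omega_{m+n}^2\le C\varepsilon^3q^{2n}n^{-6}q^{2m},$$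
and $\sum_mmq^{2m}<\infty$. The error in Lemma 2 divided by $n$ is at most $C\kappa^2\|Ke_n\|^2/n\le C\varepsilon^4q^{2n}n^{-6}$ by (9), (10). This bounds $r_n$. Finally $\sum_mmy_{n+m}\le\sum_m4\varepsilon^2m\,\omega_{n+m}^2\le C\varepsilon^2q^{2n}n^{-6}$.

**Step 2. Solving for $x_k$ up to $O(\varepsilon)$.** We invert the sum in (14). Write it as $\sum_{j>n}(j-n)y_j=\sum_j(j-n)_+\,y_j$. Its second difference at $k\ge2$ is exactly $y_k$, because $(j-k+1)_+-2(j-k)_++(j-k-1)_+$ is $1$ for $j=k$ and $0$ otherwise. Since $y_k=(1-\rho^{2k})\varepsilon^2\omega_k^2x_k$, we define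
$$\Psi_k(x,\theta)=\frac{s_{k-1}-2s_k+s_{k+1}}{(1-\rho^{2k})\varepsilon^2\omega_k^2}\quad(k\ge2)$$
and obtain
$$\Psi_k(x,\theta)=x_k+E_k(x,\theta),\qquad E_k=\frac{r_{k-1}-2r_k+r_{k+1}}{(1-\rho^{2k})\varepsilon^2\omega_k^2},\qquad|E_k|\le C\varepsilon. \tag{15}$$
The bound uses $q^{2(k-1)}(k-1)^{-6}\le64q^{-2}\omega_k^2$ and $1-\rho^{2k}\ge1-\rho^2$. It is essential here that $r_n$ decays like $\omega_n^2$: a second difference of $r$ may be as large as $r_{k-1}$, and it must still be $O(\varepsilon)$ relative to $\varepsilon^2\omega_k^2$.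

**Step 3. No information is lost.** We check that *the spectrum and the sequence $(\Psi_k)_{k\ge2}$ determine each other*. The spectrum determines $s_n=(1-\rho^{-2n}\lambda_n)/n$ and conversely. If two sequences as in (14) have equal second differences at all $k\ge2$, their difference is affine in $n\ge1$ and tends to $0$, so it vanishes.

**Step 4. Continuity.** For the fixed point argument we need $E_k$ continuous on $X\times\mathbb T^\infty$ (a metrizable space). Each $b_{nk}$ is a polynomial in finitely many $a_j$, hence continuous. As $kn|b_{nk}|^2\le16\varepsilon^2kn\,\omega_{n+k}^2$ is a summable majorant, dominated convergence shows that $K$ is continuous in Hilbert–Schmidt norm. Since $N\ge(1-\kappa^2)I\ge\frac34I$, the operators $M$, $N$, $N^{-1/2}MN^{-1/2}$ are continuous in operator norm. By Weyl's inequality each $\lambda_n$ is continuous, and so are $\Psi_k$ and $E_k=\Psi_k-x_k$.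

## 8. Prescribing the spectrum for given phases

We prove the first part of Theorem A. Recall the Schauder–Tychonoff theorem: a continuous map of a nonempty compact convex subset of a locally convex Hausdorff space into itself has a fixed point.

**Step 1. The fixed point.** We look for $x$ with $\Psi_k(x,\theta)=1$ for all $k$. Take $\varepsilon$ so small that in addition $C\varepsilon\le\frac12$ in (15), and fix $\theta$. Define
$$\Phi(x)=\big(1-E_k(x,\theta)\big)_{k\ge2}.$$
By (15), every coordinate of $\Phi(x)$ lies in $[\frac12,\frac32]$, so $\Phi$ maps $X$ into $X$. It is continuous, and $X$ is a compact convex subset of the locally convex space $\mathbb R^{\{2,3,\dots\}}$. So there is $x\in X$ with $x=\Phi(x)$, i.e. $x_k+E_k(x,\theta)=\Psi_k(x,\theta)=1$ for all $k\ge2$.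

**Step 2. The spectrum is (4).** For this $x$ we have $s_{k-1}-2s_k+s_{k+1}=(1-\rho^{2k})\varepsilon^2\omega_k^2$ for $k\ge2$, and $s_n\to0$. The sequence $\sum_{k>n}(k-n)(1-\rho^{2k})\varepsilon^2\omega_k^2$ has the same second differences and also tends to $0$. As in Section 7, Step 3, the two sequences coincide. Since $\lambda_n=\rho^{2n}(1-ns_n)$, this is (4). The right side of (4) does not involve $\theta$, and the $\lambda_n$ are simple by Lemma 2.

## 9. Congruence read off from the exterior map

We finish Theorem A by showing that $\Omega(x,\theta)$ remembers the phases, up to the stated identifications.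

**Step 1. Conformal congruence.** We show that a conformal congruence comes from an affine map of the plane. Let $\psi(\Omega(x,\theta))=\Omega(\tilde x,\tilde\theta)$ with $\psi$ a conformal automorphism of $D$; tildes denote the objects of the second domain. Then $\chi=\tilde p\circ\psi\circ p^{-1}:U\to\tilde U$ is conformal and onto, with $\chi(W)=\tilde W$. Now $g$ maps the annulus $\mathcal A=\{1<|u|<1/\rho\}$ onto $U\setminus\overline W$, and likewise $\tilde g$ maps $\mathcal A$ onto $\tilde U\setminus\overline{\tilde W}$. So $\tilde g^{-1}\circ\chi\circ g$ is a conformal automorphism of $\mathcal A$. As $|u|\to1/\rho$, $g(u)$ leaves every compact subset of $U$, so $\chi(g(u))$ leaves every compact subset of $\tilde U$. Hence this automorphism preserves the outer boundary component, and it is a rotation: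
$$\chi(g(u))=\tilde g(e^{i\alpha}u),\qquad1<|u|<1/\rho .$$
Therefore $\chi$ on $U$ and $w\mapsto\tilde g(e^{i\alpha}g^{-1}(w))$ on $\widehat{\mathbb C}\setminus\overline W$ agree on the overlap $U\setminus\overline W$. As $\overline W\subset U$, together they define a holomorphic map $\widehat{\mathbb C}\to\widehat{\mathbb C}$. Its only pole is at $\infty$, and it is simple. So it is affine, $w\mapsto cw+d$, and
$$\tilde g(e^{i\alpha}u)=c\,g(u)+d .$$
Compare Laurent coefficients: $c=e^{i\alpha}$ from $u$, $d=0$ from the constant term, and $\tilde a_ke^{i\alpha(1-k)}=e^{i\alpha}a_k$ from $u^{1-k}$. That is,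
$$\tilde a_k=e^{ik\alpha}a_k\qquad(k\ge2). \tag{16}$$

**Step 2. Anticonformal congruence.** We reduce to Step 1. If $\psi$ is anticonformal, $z\mapsto\psi(\bar z)$ is a conformal automorphism carrying the complex conjugate of $\Omega(x,\theta)$ onto $\Omega(\tilde x,\tilde\theta)$. That conjugate is the domain built from $\overline{g(\bar u)}$, i.e. from the coefficients $\overline{a_k}$, with Riemann map $\overline{p(\bar z)}$. So $\tilde a_k=e^{ik\alpha}\overline{a_k}$. In both cases, comparing moduli and arguments in (3), $\tilde x=x$ and $\tilde\theta_k\equiv\pm\theta_k+k\alpha$ with one fixed sign.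

**Step 3. The one-parameter family.** We check that the domains with $\theta^{(t)}=(t,0,0,\dots)$, $t\in[0,\pi]$, are pairwise non-congruent. Suppose those for $t,t'$ are congruent. The indices $k=3,4$ give $3\alpha\equiv4\alpha\equiv0$, so $\alpha\equiv0$. Then $k=2$ gives $t'\equiv\pm t\pmod{2\pi}$, and $t=t'$ because both lie in $[0,\pi]$. By Section 8 the domains all have the spectrum (4). This proves Theorem A, and the answer to the question of Section 1 is **no**. $\square$

## 10. Uniqueness of the moduli and continuity in the phases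

For Theorem B we upgrade the fixed point to a contraction. For this, $E$ must be Lipschitz in $x$ with a small constant.

**Lemma 3.** For $x,x'\in X$ and the same $\theta$, $\sup_k|E_k(x,\theta)-E_k(x',\theta)|\le C\varepsilon h$, where $h=\sup_k|x_k-x_k'|$.

**Step 1. Derivatives of the Grunsky coefficients.** We repeat Section 4, Step 2, for $t$-derivatives along the segment $x(t)=x+t(x'-x)$, $0\le t\le1$; dots denote $d/dt$. Since $x_k(t)\ge\frac12$,
$$|\dot a_k|=\varepsilon\omega_k\frac{|\dot x_k|}{2\sqrt{x_k(t)}}\le\varepsilon\omega_kh .$$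
We have $\frac d{dt}\frac{B^l}l=\dot BB^{l-1}$. By (7) and the bound for $B^{l-1}$, its coefficients are at most $\varepsilon h(32\varepsilon)^{l-1}\omega_{n+k}$. Summing over $l\ge2$ and $l\ge1$,
$$|\dot b_{nk}-\dot a_{n+k}|\le64\varepsilon^2h\,\omega_{n+k},\qquad|\dot b_{nk}|\le2\varepsilon h\,\omega_{n+k}. \tag{17}$$
The entries of the difference quotients of $K(t)$ are dominated by the square-summable $2\varepsilon h\sqrt{kn}\,\omega_{n+k}$, and each $\dot b_{nk}$ is continuous in $t$. By dominated convergence $K(t)$ is $C^1$ in Hilbert–Schmidt norm, and as in (9), (10),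
$$\|\dot K\|\le C\varepsilon h,\qquad\|\dot Ke_n\|^2\le C\varepsilon^2h^2\,n\,q^{2n}n^{-6}. \tag{18}$$

**Step 2. Derivative of an eigenvalue.** We differentiate the eigenvalue equation. $M$ and $N$ are $C^1$ in operator norm. The spectrum of $N$ lies in $[1-\kappa^2,1]$, so $N^{-1/2}$ is $C^1$ by the holomorphic functional calculus, and $N^{-1/2}MN^{-1/2}$ is $C^1$. Its eigenvalue $\lambda=\lambda_n$ is simple and isolated. The Riesz projection, a contour integral of the resolvent, is therefore locally $C^1$ in $t$, and so are $\lambda$ and an eigenvector. Hence locally there is a $C^1$ vector $\xi\ne0$ with $(M-\lambda N)\xi=0$. Differentiating $\langle(M-\lambda N)\xi,\xi\rangle=0$, the terms with $\dot\xi$ vanish, and $\dot\lambda\langle N\xi,\xi\rangle=\langle(\dot M-\lambda\dot N)\xi,\xi\rangle$. From (12),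
$$\dot M-\lambda\dot N=-D_\rho\big(\dot K^*(I-\lambda D_\rho^2)K+K^*(I-\lambda D_\rho^2)\dot K\big)D_\rho ,$$
so, with $\eta=D_\rho\xi$,
$$\dot\lambda\langle N\xi,\xi\rangle=-2\operatorname{Re}\langle(I-\lambda D_\rho^2)K\eta,\dot K\eta\rangle .$$
This identity is homogeneous in $\xi$, so at each $t$ we may normalize $\eta=e_n+\zeta$ as in (13). Then
$$\lambda\langle N\xi,\xi\rangle=\langle M\xi,\xi\rangle=\|\eta\|^2-\|K\eta\|^2=1+O(\kappa^2).$$
Moreover $\dot\delta_n=-\rho^{-2n}\dot\lambda=-(1-\delta_n)\dot\lambda/\lambda$ with $\delta_n=O(\kappa^2)$. Therefore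
$$\dot\delta_n=(1+O(\kappa^2))\;2\operatorname{Re}\langle(I-\lambda D_\rho^2)K\eta,\dot K\eta\rangle ,$$
where the $O$-constants depend only on $\rho$ (for $\varepsilon$ small).

**Step 3. Replacing $\eta$ by $e_n$ and $\lambda$ by $\rho^{2n}$.** We bound the cost. By (13), $\|K\zeta\|\le C\kappa^2\|Ke_n\|$ and $\|\dot K\zeta\|\le C\|\dot K\|\kappa\|Ke_n\|$; also $|\lambda-\rho^{2n}|\le2\kappa^2$. Each of the changes $K\eta\to Ke_n$, $\dot K\eta\to\dot Ke_n$, $\lambda\to\rho^{2n}$, and the removal of the factor $1+O(\kappa^2)$, contributes at most a multiple of one of the two terms on the right of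
$$\big|\dot\delta_n-2\operatorname{Re}\langle(I-\rho^{2n}D_\rho^2)Ke_n,\dot Ke_n\rangle\big|\le C\kappa^2\|Ke_n\|\|\dot Ke_n\|+C\kappa\|\dot K\|\|Ke_n\|^2\le C\varepsilon^4h\,n\,q^{2n}n^{-6},$$
where the last inequality is (9), (10), (18).

**Step 4. Derivative of the remainder $r_n$.** We compare with the main term. The subtracted expression in Step 3 equals $\frac d{dt}\sum_mmn(1-\rho^{2(n+m)})|b_{mn}|^2$. By (8) and (17),
$$\Big|\frac d{dt}\big(|b_{mn}|^2-|a_{m+n}|^2\big)\Big|\le2|\dot b_{mn}-\dot a_{m+n}||b_{mn}|+2|\dot a_{m+n}||b_{mn}-a_{m+n}|\le C\varepsilon^3h\,\omega_{m+n}^2 ,$$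
and $\omega_{m+n}^2\le q^{2n}n^{-6}q^{2m}$. Since $r_n=\delta_n/n-\sum_mm(1-\rho^{2(n+m)})|a_{m+n}|^2$, dividing by $n$ gives $|\dot r_n|\le C\varepsilon^3h\,q^{2n}n^{-6}$. By the formula for $E_k$ in (15), $|\dot E_k|\le C\varepsilon h$, with the same reasoning as for the bound in (15). Integrating over $t\in[0,1]$ proves Lemma 3. $\square$

**Step 5. Existence and uniqueness of $x(\theta)$.** We solve for $x$ by contraction. By Section 7, Step 3, $\Omega(x,\theta)$ is isospectral to $\Omega(x^0,\theta^0)$ iff $\Psi(x,\theta)=\Psi(x^0,\theta^0)$, i.e.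
$$x=x^0+E(x^0,\theta^0)-E(x,\theta). \tag{19}$$
For small $\varepsilon$ the right side differs from $x^0\in\prod_k[\frac34,\frac54]$ by at most $2C\varepsilon\le\frac14$ in each coordinate, so it defines a map $X\to X$. By Lemma 3 this map is a contraction for the sup metric once $\varepsilon$ is small, and $X$ is complete in that metric. Hence (19) has exactly one solution $x(\theta)\in X$.

**Step 6. Continuity of $x(\theta)$.** The set $\{(\theta,x):\Psi(x,\theta)=\Psi(x^0,\theta^0)\}$ is closed, because each $\Psi_k$ is continuous, and it is the graph of $\theta\mapsto x(\theta)$. A map into a compact Hausdorff space with closed graph is continuous.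

**Step 7. Continuity of the boundary curve.** We show that $\varphi\mapsto p^{-1}(g(e^{i\varphi}))$ depends continuously on $\theta$, in the uniform norm. Let $\theta_j\to\theta$ and mark by $j$ the objects for $(x(\theta_j),\theta_j)$. By Step 6 all coefficients converge. With the majorant $2\varepsilon\omega_k$, $g_j\to g$ uniformly on $|u|\ge1$. Two facts about $U_j$ follow.

(i) *Every compact $L\subset U$ lies in $U_j$ for large $j$*: for large $j$ the curve $g_j(\{|u|=1/\rho\})$ has the same winding number about each $w\in L$ as $g(\{|u|=1/\rho\})$, namely $1$.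

(ii) *If an open disk $\Delta$ centered at $w_0$ lies in $U_j$ for infinitely many $j$, then $w_0\in U$.* Otherwise $w_0=g(u_0)$ with $|u_0|\ge1/\rho$. Choose $u_1$ near $u_0$ with $|u_1|>1/\rho$ and $g(u_1)\in\Delta$. Then $g_j(u_1)\in\Delta$ for large $j$, although $g_j(u_1)\notin U_j$, a contradiction.

This is convergence $U_j\to U$ in the sense of Carathéodory's kernel theorem, which gives $p_j^{-1}\to p^{-1}$ locally uniformly on $U$. Here is the argument in this case. It suffices to find, in every subsequence, a further subsequence with this property. The functions $p_j^{-1}$ are bounded by $1$ and, by (i), eventually defined on each compact subset of $U$. The functions $p_j$ are uniformly bounded on $D$. By Montel's theorem, pass to a subsequence with $p_j^{-1}\to H$ locally uniformly on $U$ and $p_j\to P$ locally uniformly on $D$. Then $H(0)=P(0)=0$ and $H'(0)P'(0)=\lim(p_j^{-1})'(0)\,p_j'(0)=1$, so $H$ and $P$ are nonconstant. By the maximum principle $H(U)\subset D$. Next, $P(D)\subset U$: for $z_0\in D$, Rouché's theorem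 (applied on a small circle around $z_0$ on which $P\ne P(z_0)$) shows that some disk centered at $P(z_0)$ lies in $p_j(D)=U_j$ for all large $j$, and (ii) gives $P(z_0)\in U$. Passing to the limit in $p_j^{-1}(p_j(z))=z$ and $p_j(p_j^{-1}(w))=w$ gives $H\circ P=\mathrm{id}_D$, $P\circ H=\mathrm{id}_U$. So $P:D\to U$ is conformal and onto with $P(0)=0$ and $P'(0)>0$, whence $P=p$ and $H=p^{-1}$.

Since $g(\{|u|=1\})$ is compact in $U$ and $g_j\to g$ uniformly on $|u|=1$, it follows that $p_j^{-1}(g_j(e^{i\varphi}))\to p^{-1}(g(e^{i\varphi}))$ uniformly in $\varphi$.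

**Step 8. Congruence, both directions.** "Only if" is Section 9, Steps 1 and 2. For "if": when $\tilde a_k=e^{ik\alpha}a_k$ we have $\tilde g(u)=e^{i\alpha}g(e^{-i\alpha}u)$. So $(\tilde U,\tilde W)=e^{i\alpha}(U,W)$, $\tilde p(z)=e^{i\alpha}p(e^{-i\alpha}z)$, and $\tilde\Omega=e^{i\alpha}\Omega$. When $\tilde a_k=\overline{a_k}$, the pairs, and hence $\Omega$ and $\tilde\Omega$, are complex conjugates. Combining the two covers all cases.

**Step 9. No $\Omega(x^0,\theta^0)$ is spectrally determined.** We choose a phase vector outside the identifications. If $\varphi_k\equiv k\alpha$ for all $k$, then $\varphi_2-2\varphi_3+\varphi_4\equiv0$. Let $\theta=\theta^0+(d,0,0,\dots)$ with $d\not\equiv0$ and $d\not\equiv-2(\theta^0_2-2\theta^0_3+\theta^0_4)$. For $\theta-\theta^0$ the combination $\varphi_2-2\varphi_3+\varphi_4$ equals $d\not\equiv0$. For $\theta+\theta^0$ it equals $d+2(\theta^0_2-2\theta^0_3+\theta^0_4)\not\equiv0$. So neither is of the form $(k\alpha)_k$, and $\Omega(x(\theta),\theta)$ is isospectral but not congruent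 to $\Omega(x^0,\theta^0)$. This proves Theorem B. $\square$

## 11. Hyperbolic disks: an isoperimetric bound for $\lambda_1$

The counterexamples above are perturbations of a disk with infinitely many nonzero coefficients. We now prove Theorem C: disks themselves are determined. The proof is independent of Sections 3–10.

We use one classical theorem. For the metric $|dz|/(1-|z|^2)$, of curvature $-4$, a Jordan domain in $D$ with smooth boundary of length $L$ and area $A<\infty$ satisfies
$$L\ge\phi(A):=2\sqrt{\pi A+A^2}, \tag{20}$$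
with equality only for hyperbolic disks (E. Schmidt; see R. Osserman, Bull. AMS 84 (1978)). As a check, for $|z|<r$ we have $A=\pi r^2/(1-r^2)$, $L=2\pi r/(1-r^2)$, and $4A(\pi+A)=L^2$.

Let $d\mu=(1-|z|^2)^{-2}dA$, so that $s:=\mu(\Omega)=\pi\operatorname{Tr}R^*R$ by (1). Let $f$ be a unit eigenvector for $\lambda_1$ and $u=|f|^2(1-|z|^2)^2$. Then
$$\lambda_1=\int_\Omega|f|^2dA=\int_\Omega u\,d\mu,\qquad\int_Du\,d\mu=\|f\|^2=1 .$$

**Step 1. The distribution function of $u$.** We collect the regularity needed to differentiate it. By the sub-mean value property of $|f|^2$ on the disk of radius $(1-|z|)/2$ about $z$,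
$$u(z)\le4(1-|z|)^2\cdot\frac4{\pi(1-|z|)^2}\int_{|\zeta-z|<(1-|z|)/2}|f|^2dA\to0\qquad(|z|\to1).$$
So $u$ is real-analytic and nonconstant, and its level sets and its critical set have measure zero. Let $T=\max u$ and $m(t)=\mu(\{u>t\})$ for $0<t\le T$. Then $m$ is finite because $\{u\ge t\}$ is compact. It is continuous because level sets are null. It is strictly decreasing because $u$ takes all values in $(0,T)$, so $\{t_1<u<t_2\}$ is open and nonempty for $0<t_1<t_2\le T$. Moreover $m(T)=0$ and $m(0^+)=\mu(\{u>0\})=\infty$, since the zeros of $f$ are isolated and $\mu(D)=\infty$. As the critical set is null, the coarea formula shows that $m$ is locally absolutely continuous on $(0,T]$ with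
$$-m'(t)=\int_{u=t}\frac{d\mathcal H^1}{(1-|z|^2)^2|\nabla u|}\quad\text{for a.e. }t.$$

**Step 2. The flux through a level curve.** We use that $\log u$ has a known Laplacian. Let $t<T$ be a regular value of $u$; by Sard's theorem a.e. $t$ is regular. Then $\{u=t\}$ consists of finitely many smooth closed curves and bounds $G=\{u>t\}$. On $\{u\ge t\}$ we have $f\ne0$, so $\log|f|^2$ is harmonic there, and
$$\Delta\log u=2\Delta\log(1-|z|^2)=-8(1-|z|^2)^{-2}.$$
The outer normal derivative of $\log u$ on $\partial G$ is $-|\nabla u|/t$. By the divergence theorem,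
$$\int_{u=t}|\nabla u|\,d\mathcal H^1=8t\,m(t).$$

**Step 3. Isoperimetry for $G=\{u>t\}$.** We extend (20) to sets that may be disconnected or have holes. Let $G_1,\dots,G_l$ be the components of $G$. Filling the holes of $G_i$ gives a Jordan domain in $D$ with area $\ge\mu(G_i)$ and boundary length at most that of $\partial G_i$, both strictly if there is a hole. Since $\phi$ is increasing, $L(\partial G)\ge\sum_i\phi(\mu(G_i))$. Moreover $\phi(A)+\phi(A')>\phi(A+A')$ for $A,A'>0$: after squaring, this says $\sqrt{(\pi A+A^2)(\pi A'+A'^2)}>AA'$. So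
$$L(\partial G)\ge\phi(\mu(G)),\quad\text{with equality only if }G\text{ is a hyperbolic disk.}$$

**Step 4. A differential inequality.** We combine the three facts. By Steps 1–3 and Cauchy–Schwarz, for a.e. $t$,
$$4\pi m+4m^2\le\Big(\int_{u=t}\frac{d\mathcal H^1}{1-|z|^2}\Big)^2\le\int_{u=t}|\nabla u|\,d\mathcal H^1\int_{u=t}\frac{d\mathcal H^1}{(1-|z|^2)^2|\nabla u|}=8t\,m\,(-m'),$$
i.e. $-m'\ge\frac{\pi+m}{2t}$. Hence $\frac d{dt}\big[t(\pi+m)^2\big]=(\pi+m)^2+2t(\pi+m)m'\le0$ a.e., and by absolute continuity $t(\pi+m(t))^2$ is nonincreasing in $t$.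

**Step 5. The bound.** We compare $u$ with the extremal profile. Let $u^*=m^{-1}:[0,\infty)\to(0,T]$ and $v(\sigma)=\pi(\pi+\sigma)^{-2}$. By Step 4, $w=u^*/v$ is nondecreasing, since at $\sigma=m(t)$ it equals $t(\pi+m(t))^2/\pi$. Also $\int_0^\infty u^*d\sigma=\int_Du\,d\mu=1=\int_0^\infty v\,d\sigma$. Thus
$$\int_0^su^*\int_s^\infty v\le w(s)\int_0^sv\int_s^\infty v\le\int_0^sv\int_s^\infty u^* . \tag{21}$$
With $I=\int_0^su^*$ and $J=\int_0^sv$ this reads $I(1-J)\le J(1-I)$, so $I\le J=\frac s{\pi+s}$. Put $E=\{u>u^*(s)\}$. Then $\mu(E)=s=\mu(\Omega)$, and $u>u^*(s)$ on $E$ while $u\le u^*(s)$ off $E$. Hence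
$$\lambda_1=\int_\Omega u\,d\mu\le\int_Eu\,d\mu=\int_0^su^*\,d\sigma\le\frac s{\pi+s}=\frac{\operatorname{Tr}R^*R}{1+\operatorname{Tr}R^*R}. \tag{22}$$

**Step 6. Equality forces a disk.** Suppose equality holds in (22). From the first inequality,
$$\int_{E\setminus\Omega}(u-u^*(s))\,d\mu+\int_{\Omega\setminus E}(u^*(s)-u)\,d\mu=0,$$
using $\mu(E\setminus\Omega)=\mu(\Omega\setminus E)$. So $E\setminus\Omega$ is null, hence so is $\Omega\setminus E$, and $\Omega=E$ up to a null set. From $I=J$, both inequalities in (21) are equalities. The first one gives $u^*=w(s)v$ a.e. on $(0,s)$, so $t(\pi+m)^2$ is constant on $(u^*(s),T)$. For a.e. such $t$, equality then holds throughout Step 4, in particular in the isoperimetric inequality, and $\{u>t\}$ is a hyperbolic disk.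

Let $t_j\downarrow u^*(s)$ along such values. Then $E$ is the increasing union of hyperbolic disks $B(c_j,r_j)$ of area at most $s$, so the $r_j$ are bounded. Let $d$ be the hyperbolic distance. If $B(c_j,r_j)\subset B(c_k,r_k)$, following the geodesic from $c_k$ through $c_j$ beyond $c_j$ shows $d(c_j,c_k)+r_j\le r_k$. So $r_j\uparrow r<\infty$, $(c_j)$ is Cauchy, $c_j\to c$, and $d(c,c_j)\le r-r_j$. Then $B(c_j,r_j)\subset B(c,r)$. Conversely, if $d(z,c)<r$, then $d(z,c_j)\le d(z,c)+r-r_j<r_j$ for large $j$. Hence $E=\Delta:=B(c,r)$. As $\Omega=\Delta$ up to a null set and both are open, $\overline\Omega=\overline\Delta$, and regularity gives $\Omega=\operatorname{int}\overline\Omega=\operatorname{int}\overline\Delta=\Delta$.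

**Step 7. Disks attain equality and are determined.** For $\{|z|<r\}$ the eigenvalues are $r^{2n}$, $n\ge1$. So $\operatorname{Tr}R^*R=r^2/(1-r^2)$ and $\lambda_1=r^2=\operatorname{Tr}R^*R/(1+\operatorname{Tr}R^*R)$. By conformal invariance equality holds for every hyperbolic disk. A domain isospectral to a hyperbolic disk has the same $\lambda_1$ and the same trace, so it attains equality. By Step 6 it is itself a hyperbolic disk, congruent to some $\{|z|<r\}$, and the common value $\lambda_1=r^2$ fixes $r$. So the two disks are congruent. This proves Theorem C. $\square$
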